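
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Products with spheres of increasing dimension\\ and Lusternik--Schnirelmann category}


\begin{abstract}
Let $X$ be a connected CW complex. Multiplying $X$ by a sphere raises its normalized
Lusternik--Schnirelmann category by $0$ or by $1$. We prove that if
$\operatorname{cat}(X\times S^k)=\operatorname{cat}X$ for some $k\ge 1$, then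
$\operatorname{cat}(X\times S^n)=\operatorname{cat}X$ for all $n\ge k$. More generally,
if in addition $\operatorname{cat}X<\infty$ and $Y$ is obtained from a connected CW complex $Y'$
by attaching a cone on a $k$-fold suspension, then
$\operatorname{cat}(X\times Y)\le\operatorname{cat}X+\operatorname{cat}Y'$.
\end{abstract}

\section{The question and the results}

We work with connected CW complexes with base points. The category $\operatorname{cat}X$ is
normalized: it is the least integer $n\ge0$ such that the diagonal $X\to X^{n+1}$ can be
compressed, up to homotopy, into the fat wedge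
\[
X^{[n+1]}=\{(x_0,\dots,x_n)\in X^{n+1}\mid x_i=*\text{ for some }i\},
\]
and $\operatorname{cat}X=\infty$ if there is no such $n$. Equivalently (Section~\ref{sec:conv}),
$\operatorname{cat}X$ is one less than the number of open sets needed to cover $X$ if each of
them must be contractible to a point inside $X$. A point has category $0$, and a sphere of positive
dimension has category $1$.

The inequality $\operatorname{cat}(X\times Y)\le\operatorname{cat}X+\operatorname{cat}Y$ and the
fact that $X$ is a retract of $X\times Y$ show that, for $n\ge1$,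
\[
\operatorname{cat}X\le\operatorname{cat}(X\times S^n)\le\operatorname{cat}X+1 .
\]
For which $n$ is the lower value attained? In the simplest cases, never.

\begin{example}\label{ex:cup}
Suppose $\operatorname{cat}X=m<\infty$ is detected by cup products: there are a nonzero commutative
ring $R$ and classes $u_1,\dots,u_m$ in the reduced cohomology $\tilde H^*(X;R)$ with
$u_1\cdots u_m\ne0$. (For $X=S^p$, $p\ge1$, one class is enough.) Then
$\operatorname{cat}(X\times S^n)=m+1$ for every $n\ge1$. Indeed, let
$s$ generate the free $R$-module $H^n(S^n;R)$; the cross product $(u_1\cdots u_m)\times s$ is nonzero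
by the K\"unneth formula, and it is a product of $m+1$ reduced classes of $X\times S^n$. But if $W$ is
a union of $m+1$ open sets $U_0,\dots,U_m$, each contractible in $W$, then every product of
$m+1$ reduced classes of $W$ vanishes: number the factors from $0$ to $m$; the $i$-th factor lifts to
$H^*(W,U_i;R)$, and the product of the lifts lies in $H^*(W,\bigcup U_i;R)=0$.
\end{example}

So, when $\operatorname{cat}X$ is finite, the equality
$\operatorname{cat}(X\times S^n)=\operatorname{cat}X$ can hold only if $\operatorname{cat}X$ is not
detected by cup products. The following was posed as Conjecture~1.4 in~\cite{ganea}: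
\emph{if equality holds for some $k$, then it holds for all $n\ge k$.} A fixed map $S^{k+1}\to S^k$ has
no reason to carry information about $X\times S^k$ to $X\times S^{k+1}$; the comparison between the two
products has to be made from the given deformations themselves.

\begin{theorem}\label{thm:A}
Let $X$ be a connected CW complex with $\operatorname{cat}(X\times S^k)=\operatorname{cat}X$ for
some $k\ge1$. Then $\operatorname{cat}(X\times S^n)=\operatorname{cat}X$ for all $n\ge k$. Hence
$\{n\ge1:\operatorname{cat}(X\times S^n)=\operatorname{cat}X\}$ is either empty or of the form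
$\{n\ge k_0\}$.
\end{theorem}

So the conjecture is true. For $\operatorname{cat}X<\infty$ the same method gives a stronger statement.

\begin{theorem}\label{thm:B}
Let $X$ be a connected CW complex with $\operatorname{cat}(X\times S^k)=\operatorname{cat}X<\infty$
for some $k\ge1$. Let $Y'$ be a connected CW complex, $A$ a based CW complex, $f:\Sigma^kA\to Y'$ a
based map, and $Y=Y'\cup_fC(\Sigma^kA)$. Then
\[
\operatorname{cat}(X\times Y)\le\operatorname{cat}X+\operatorname{cat}Y'.
\]
In particular, taking $Y'=*$, $\operatorname{cat}(X\times\Sigma^{k+1}A)=\operatorname{cat}X$ for every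
based CW complex $A$. If $\operatorname{cat}Y=\operatorname{cat}Y'+1$, then
$\operatorname{cat}(X\times Y)\le\operatorname{cat}X+\operatorname{cat}Y-1$.
\end{theorem}

\begin{example}
Under the hypothesis of Theorem~\ref{thm:B}, attaching a cell of dimension $n\ge k+1$ to $Y'$ does not
increase the bound $\operatorname{cat}X+\operatorname{cat}Y'$: take $A=S^{n-k-1}$. For instance, if
$p,q\ge1$ and $p+q\ge k+1$, then $S^p\times S^q$ is $S^p\vee S^q$ with a $(p+q)$-cell attached, so
$\operatorname{cat}(X\times S^p\times S^q)\le\operatorname{cat}X+1$, although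
$\operatorname{cat}(S^p\times S^q)=2$.
\end{example}

\paragraph{The idea.}
Put $m=\operatorname{cat}X$. The usual proof of the product inequality covers $X\times S^k$ by sets
indexed by pairs $(i,a)$, where $i\in\{0,\dots,m\}$ numbers the sets of a cover of $X$ and
$a\in\{0,1\}$ those of a cover of $S^k$; sets with the same value of $i+a$ can be made disjoint. If the
corner $(m,1)$ is not needed, one saves one set. We show that
$\operatorname{cat}(X\times S^k)\le m$ holds \emph{exactly} when the corner can be emptied, in the
following sense: there are functions $\lambda_0,\dots,\lambda_m$ on $X\times S^k$, adapted to a cover on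
whose members the projection to $X$ is null-homotopic, and a map $\varphi$ homotopic to the projection
$X\times S^k\to S^k$, such that $\lambda_m=0$ wherever $\varphi\ne\infty$, for a fixed point
$\infty\in S^k$. The theorem then becomes the task of moving such data from $S^k$ to $S^{k+1}$, and
this rests on one observation: on the open set $O=\{\varphi\ne\infty\}$ the projection $O\to S^k$ is
homotopic to $\varphi|_O$, which misses a point; so \emph{the projection $O\to S^k$ is null-homotopic}.

\section{Conventions and standard facts}\label{sec:conv}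

Throughout, $X$ is a connected CW complex with base point $*$, and base points of CW complexes are
vertices. Let $I=[0,1]$. Spaces are compactly generated and products are taken in that category; products
with $I$, $S^k$ and $D^{k+1}$ are the usual ones. In this category a product of CW complexes is a CW
complex, and $X\times{-}$ takes quotient maps to quotient maps. CW complexes are normal, so every finite
open cover has a subordinate partition of unity. An open subset $U$ of a
CW complex $Z$ is compactly generated: let $C\subset U$ meet every compact subset of $U$ in a closed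
set, and for $x\in U$ choose an open $V\ni x$ with $\overline V\subset U$; then $C\cap\overline V$ meets
every compact subset of $Z$ in a closed set, so it is closed, and therefore $C\cap V$ is closed in $V$.
As $x$ was arbitrary, $C$ is closed in $U$.
Consequently a map from $U$ (or $U\times I$) into a product is continuous if its components are.

The projections of $X\times Y$ are $\operatorname{pr}_X$ and $\operatorname{pr}_Y$. An open set
$B\subset W$ is \emph{categorical in $W$} if the inclusion $B\to W$ is homotopic to a constant map, with
no condition on base points. The empty set is categorical.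

\begin{itemize}
\item[(W)] (G.~W. Whitehead; see \cite[Ch.~1]{CLOT}.) For a connected CW complex $W$:
$\operatorname{cat}W\le n$ if and only if $W$ is a union of $n+1$ open sets categorical in $W$.
\item[(D)] If $W,Z$ are connected CW complexes and there are maps $s:W\to Z$ and $t:Z\to W$ with
$ts\simeq\mathrm{id}_W$, then
$\operatorname{cat}W\le\operatorname{cat}Z$: if $U\subset Z$ is categorical, then the inclusion of
$s^{-1}(U)$ is homotopic to $s^{-1}(U)\to U\subset Z\to W$, so it is null-homotopic; now apply (W). In
particular $\operatorname{cat}$ is a homotopy invariant and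
$\operatorname{cat}X\le\operatorname{cat}(X\times Y)$.
\end{itemize}

\begin{definition}
Let $p:W\to X$ be a map and $m\ge0$. An \emph{$m$-structure} on $p$ consists of continuous functions
$\lambda_0,\dots,\lambda_m:W\to I$ with $\sum\lambda_i=1$ and homotopies
$h_i:\{\lambda_i>0\}\times I\to X$ with $h_i(w,0)=p(w)$ and $h_i(w,1)=*$.
\end{definition}

Thus an $m$-structure is a partition of unity adapted to a cover of $W$ by $m+1$ open sets on which $p$ is
null-homotopic. It can be pulled back: if $g:W'\to W$ is a map, then the functions $\lambda_i\circ g$ and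
the homotopies $h_i\circ(g\times1)$ form an $m$-structure on $p\circ g$. This is why we work with
functions rather than with covers of $X\times Y$ by categorical sets: for $p=\operatorname{pr}_X$, any
map $X\times Y\to X\times S^k$ \emph{over} $X$ transports $m$-structures, whatever it does in the second
factor.

\begin{definition}
Let $Y$ be a connected CW complex and $F\subset Y$ closed. A \emph{corner-free $m$-datum for $(Y,F)$}
consists of an $m$-structure $(\lambda_i,h_i)$ on $\operatorname{pr}_X:X\times Y\to X$ and a homotopy
from $\operatorname{pr}_Y$ to a map $\phi:X\times Y\to Y$ such that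
\[
\lambda_m=0\quad\text{on }\{\phi\notin F\}.
\]
\end{definition}

\section{An empty corner saves one set}

We first see how a corner-free $m$-datum lowers the count when $m=1$, $F$ is contained in one open set
$N_0$ categorical in $Y$, and $N_1=Y\setminus F$ is categorical too. Let $\rho_0+\rho_1=1$ be a partition
of unity on $Y$ with $\{\rho_a>0\}\subset N_a$, and write $\rho_a$ also for $\rho_a\circ\phi$. Consider
\begin{gather*}
B_0=\{\lambda_0>0,\ \rho_0>0\},\\
B_1=\{\lambda_0>0,\ \rho_1>0,\ \lambda_0>\rho_0\}\ \cup\ \{\lambda_1>0,\ \rho_0>0,\ \rho_0>\lambda_0\}.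
\end{gather*}
The two parts of $B_1$ are disjoint because of the inequalities between $\lambda_0$ and $\rho_0$. On each
of the three sets displayed, one fixed $\lambda_i$ is positive, so $\operatorname{pr}_X$ is
null-homotopic, and $\phi$ takes values in one fixed $N_a$, so $\operatorname{pr}_Y\simeq\phi$ is
null-homotopic. A point outside $B_0$ has $\lambda_0=0$ or $\rho_0=0$. If only one of them vanishes, the
point lies in $B_1$. If both do, then $\lambda_1=1$ and $\rho_1=1$; the latter puts $\phi$ in
$N_1=Y\setminus F$, where $\lambda_1=0$ by hypothesis, a contradiction. So two sets suffice and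
$\operatorname{cat}(X\times Y)\le1$, whereas the product inequality for spaces of category $1$ gives
only $2$.

\begin{lemma}\label{lem:count}
Let $Y$ be a connected CW complex, $F\subset Y$ closed, and $N_0,\dots,N_{r-1}$ $(r\ge1)$ open sets
categorical in $Y$ which cover $F$; suppose that $N_r:=Y\setminus F$ is categorical in $Y$. If there is
a corner-free $m$-datum for $(Y,F)$, then $\operatorname{cat}(X\times Y)\le m+r-1$.
\end{lemma}

\begin{proof}
Let $\rho_0,\dots,\rho_r$ be a partition of unity on $Y$ with $\{\rho_a>0\}\subset N_a$; write $\rho_a$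
also for $\rho_a\circ\phi$. For $0\le i\le m$, $0\le a\le r$ and $(i,a)\ne(m,r)$ let
\[
O_{i,a}=\{\lambda_i>0,\ \rho_a>0,\ \ \lambda_i>\rho_b\text{ for all }b<a,\ \ \rho_a>\lambda_j
\text{ for all }j<i\}\subset X\times Y,
\]
an open set, and let $B_w=\bigcup_{i+a=w}O_{i,a}$ for $0\le w\le m+r-1$. We check that these $m+r$ sets
form a categorical cover; then (W) gives the claim.

\emph{The union defining $B_w$ is disjoint.} Let $i+a=i'+a'$ with $i<i'$; then $a'<a$. On $O_{i,a}$ we
have $\lambda_i>\rho_{a'}$, because $a'<a$; on $O_{i',a'}$ we have $\rho_{a'}>\lambda_i$, because $i<i'$.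

\emph{$B_w$ is categorical.} On $O_{i,a}\subset\{\lambda_i>0\}$ the map $\operatorname{pr}_X$ is
null-homotopic by $h_i$. Moreover $\phi(O_{i,a})\subset N_a$, so $\phi|_{O_{i,a}}$ is null-homotopic in
$Y$, and so is $\operatorname{pr}_Y|_{O_{i,a}}\simeq\phi|_{O_{i,a}}$. Hence $O_{i,a}$ is categorical in
$X\times Y$. Since $X\times Y$ is path-connected, the null-homotopies on the disjoint open sets $O_{i,a}$
with $i+a=w$ can be continued so that they end at one common point.

\emph{The $B_w$ cover.} Given $y\in X\times Y$, let $i$ be minimal with $\lambda_i(y)>0$ and $a$ minimal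
with $\rho_a(y)>0$. If $(i,a)=(m,r)$, then $\lambda_m(y)>0$ and $\rho_r(y)=1$, so
$\phi(y)\in N_r=Y\setminus F$, contradicting $\lambda_m=0$ on $\{\phi\notin F\}$. So $(i,a)\ne(m,r)$, and
since $\rho_b(y)=0$ for $b<a$ and $\lambda_j(y)=0$ for $j<i$, we have $y\in O_{i,a}$.
\end{proof}

The corner-free condition was used only in the last step. Without it one has to add the set
$O_{m,r}$ and obtains only $\operatorname{cat}(X\times Y)\le m+r$; for $m=\operatorname{cat}X$ and
$r=\operatorname{cat}Y$ this is the bound of the product inequality.

For spheres the lemma has a converse. Fix antipodal points $\infty,e\in S^k$, where $k\ge1$.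

\begin{proposition}\label{prop:crit}
Let $k\ge1$ and $m\ge0$. Then $\operatorname{cat}(X\times S^k)\le m$ if and only if there is a corner-free
$m$-datum for $(S^k,\{\infty\})$.
\end{proposition}

\begin{proof}
For the ``if'' part apply Lemma~\ref{lem:count} with $r=1$, $N_0$ an open disc around $\infty$ and
$N_1=S^k\setminus\{\infty\}$.

Conversely, let $U_0,\dots,U_m$ be a cover of $X\times S^k$ by open categorical sets. Composing their
null-homotopies with the projections and continuing along paths in $X$ and in $S^k$, we get
null-homotopies of $\operatorname{pr}_X|_{U_i}$ to $*$ for all $i$, and a homotopy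
$\chi:U_m\times I\to S^k$
from $\operatorname{pr}_{S^k}|_{U_m}$ to the constant map $\infty$. The plan is to use up the last set:
we let $\chi$ push the points well inside $U_m$ to $\infty$, and then shrink the last function of the
partition of unity so that it lives only where the push is complete.

Let $\mu_0,\dots,\mu_m$ be a partition of unity with $\{\mu_i>0\}\subset U_i$, and let $\beta:I\to I$ be
continuous, $0$ on $[0,\frac13]$ and $1$ on $[\frac12,1]$. For $y\in X\times S^k$ put
\[
\Phi(y,t)=
\begin{cases}
\chi\bigl(y,\,t\,\beta(\mu_m(y))\bigr)&\text{if }\mu_m(y)>0,\\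
\operatorname{pr}_{S^k}(y)&\text{if }\mu_m(y)<\frac13.
\end{cases}
\]
Both domains are open, and where they overlap $\beta(\mu_m(y))=0$, so the formulas agree and $\Phi$ is
continuous. It is a homotopy from $\operatorname{pr}_{S^k}$ to $\varphi:=\Phi(\cdot,1)$, and
$\varphi=\infty$ on $\{\mu_m\ge\frac12\}$. Now put $\lambda_m=\max(0,2\mu_m-1)$ and, for $i<m$,
\[
\lambda_i=2\mu_i\ \text{ where }\mu_m\ge\tfrac12,\qquad
\lambda_i=\frac{\mu_i}{1-\mu_m}\ \text{ where }\mu_m\le\tfrac12 .
\]
The two formulas agree where $\mu_m=\frac12$, so the $\lambda_i$ are continuous. They have sum $1$: where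
$\mu_m\ge\frac12$ the sum is $2\mu_m-1+2(1-\mu_m)$, and where $\mu_m\le\frac12$ it is
$0+(1-\mu_m)/(1-\mu_m)$. Also $\{\lambda_i>0\}\subset\{\mu_i>0\}\subset U_i$ for all $i$, so the
null-homotopies of $\operatorname{pr}_X|_{U_i}$ complete the $\lambda_i$ to an $m$-structure. Finally, if
$\varphi(y)\ne\infty$, then $\mu_m(y)<\frac12$, so $\lambda_m(y)=0$.
\end{proof}

\section{From the sphere to the disc}\label{sec:key}

Suppose we have a corner-free $m$-datum for $(S^k,\{\infty\})$, with homotopy
$\Phi:X\times S^k\times I\to S^k$ from $\operatorname{pr}_{S^k}$ to $\varphi$, and put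
$O=\{\varphi\ne\infty\}\subset X\times S^k$, an open set on which $\lambda_m=0$. We want a corner-free
$m$-datum for $S^{k+1}=D^{k+1}/S^k$ and its collapsed point. View
$S^k=\partial D^{k+1}\subset\mathbb R^{k+1}$ and write points of
$D^{k+1}$ as $\rho z$ with $\rho\in I$, $z\in S^k$. We look for
\begin{itemize}
\item a map $g:X\times D^{k+1}\to X\times S^k$ over $X$, to pull back the $m$-structure; it must be
constant on each $\{x\}\times\partial D^{k+1}$ in order to descend to $X\times S^{k+1}$;
\item a map $\varphi^D:X\times D^{k+1}\to D^{k+1}$ which restricts to the projection on $X\times S^k$, such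
that $\lambda_m\circ g=0$ wherever $\varphi^D$ lands in the interior.
\end{itemize}
The first candidate for $g$ is the radial projection $(x,\rho z)\mapsto(x,z)$. It does not extend over
the center $\rho=0$, and it is not constant at the boundary $\rho=1$. Both defects could be repaired by a
null-homotopy of the projection $(x,z)\mapsto z$ to $S^k$, with the time governed by $\rho$. Such a
null-homotopy is available over $O$. Outside $O$ we have $\varphi=\infty$, so there we can arrange that
$\varphi^D$ lands in the boundary, where no condition is imposed on $\lambda_m\circ g$.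

\paragraph{One slice for $k=1$.}
Let $S^1\subset\mathbb C$, $e=1$, $\infty=-1$, and look at a point $x$ over which nothing is deformed:
$\Phi((x,z),t)=z$ for all $z$ and $t$, so that $\varphi(x,z)=z$ and $(x,z)\in O$ if and only if
$z\ne-1$. Write $z=e^{i\alpha}$ with
$\alpha\in(-\pi,\pi]$. Choose a closed arc $E=\{|\alpha|\le\alpha_0\}$ around $e$, with
$0<\alpha_0<\pi$, and cutoff functions:
$\theta:S^1\to I$ with $\theta=1$ on $E$ and $\theta=0$ near $-1$, and $\eta:I\to I$ with $\eta=1$ on
$[\frac14,\frac12]$ and $\eta=0$ near $0$ and near $1$. Put $\tau(\rho z)=\theta(z)\eta(\rho)$ and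
\[
g(\rho e^{i\alpha})=e^{i\alpha\min(1,\,2\tau)} .
\]
This is continuous, because $\tau=0$ near $\alpha=\pm\pi$ and near $\rho=0$; it equals $1$ for $\rho=1$;
and $g(\rho z)=z$ on the sector $S=\{\frac14<\rho<\frac12,\ z\in E\}$. See Figure~\ref{fig:slice}. Let
$\varphi^D$ expand a small disc $B(q,\delta)\subset S$ onto the interior of $D^2$ and push everything else
to the boundary. If $\varphi^D(w)\notin S^1$, then $w\in S$, so $g(w)\in E$ and $\lambda_m(x,g(w))=0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\fill[gray!30] (-35:0.6) arc (-35:35:0.6) -- (35:1.2) arc (35:-35:1.2) -- cycle;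
\draw (0,0) circle (2.4);
\draw[dashed] (0,0) circle (0.6);
\draw[dashed] (0,0) circle (1.2);
\draw (-35:0.6) arc (-35:35:0.6) -- (35:1.2) arc (35:-35:1.2) -- cycle;
\draw[fill=white] (0.9,0) circle (0.2);
\fill (0.9,0) circle (0.03);
\draw[line width=1.6pt] (-35:2.4) arc (-35:35:2.4);
\draw[line width=1.6pt] (160:2.4) arc (160:200:2.4);
\fill (2.4,0) circle (0.07);
\fill (-2.4,0) circle (0.07);
\node[right] at (2.45,0) {$e$};
\node[left] at (-2.45,0) {$\infty$};
\node[right] at (26:2.5) {$E$};
\node[left] at (164:2.5) {$N$};
\node at (24:0.95) {\small $S$};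
\draw[->] (0.95,-1.28) -- (0.92,-0.24);
\node at (0.95,-1.5) {\small $B(q,\delta)$};
\end{tikzpicture}
\caption{The disc $D^2$ over a point $x$ at which nothing is deformed. The dashed circles have radii
$\frac14$ and
$\frac12$. On the shaded sector $S$ over the arc $E$ the map $g$ is the radial projection $\rho z\mapsto z$;
near the center, near the boundary, and over the arc $N$, on which $\theta=0$, it is constant with value
$e$. The map $\varphi^D$ sends only the small disc $B(q,\delta)$ into the interior of $D^2$.}
\label{fig:slice}
\end{figure}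

In general $\varphi(x,z)\neq z$, and the sector is replaced by
$\{\frac14<\rho<\frac12,\ \varphi(x,z)\in E\}$. For Theorem~\ref{thm:B} we shall also need a homotopy
from $g$ to the map $(x,w)\mapsto(x,e)$; it comes with the construction at no extra cost.

\begin{lemma}\label{lem:key}
Given a corner-free $m$-datum for $(S^k,\{\infty\})$ as above, there are maps
$g_u:X\times D^{k+1}\to X\times S^k$, jointly continuous in $u\in I$, with $g:=g_1$, and a map
$\varphi^D:X\times D^{k+1}\to D^{k+1}$, such that
\begin{enumerate}
\item[(1)] $\operatorname{pr}_Xg_u=\operatorname{pr}_X$; $g_0(x,w)=(x,e)$ for all $w$; and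
$g_u(x,w)=(x,e)$ for all $u$ if $w\in S^k$;
\item[(2)] $\varphi^D(x,w)=w$ for $w\in S^k$;
\item[(3)] $\lambda_m\circ g=0$ on $\{\varphi^D\notin S^k\}$.
\end{enumerate}
\end{lemma}

By (2), the straight-line homotopy
$\ell_\sigma(x,w)=(1-\sigma)w+\sigma\varphi^D(x,w)$ in $D^{k+1}$ goes from the projection to $\varphi^D$
and satisfies $\ell_\sigma(x,w)=w$ for $w\in S^k$.

\begin{proof}
\emph{The null-homotopy over $O$.} Let $c:(S^k\setminus\{\infty\})\times I\to S^k$ be a homotopy from the
inclusion to the constant map $e$. Define $d:O\times I\to S^k$ by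
\[
d(y,t)=
\begin{cases}
\Phi(y,2t)&\text{if }t\le\frac12,\\
c(\varphi(y),2t-1)&\text{if }t\ge\frac12.
\end{cases}
\]
At $t=\frac12$ both formulas give $\varphi(y)$. Moreover $d(y,0)=\operatorname{pr}_{S^k}(y)$ and
$d(y,1)=e$.

\emph{The maps $g_u$.} Let $E$ be a closed cap which is a neighborhood of $e$ and does not contain
$\infty$, and $N$ an open neighborhood of $\infty$ whose closure is disjoint from $E$. Choose continuous
functions $\theta:S^k\to I$ with $\theta|_E=1$, $\theta|_N=0$, and $\eta:I\to I$ with $\eta=1$ on
$[\frac14,\frac12]$ and $\eta=0$ on $[0,\frac18]\cup[\frac34,1]$. Put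
\[
\tau(x,\rho z)=\theta(\varphi(x,z))\,\eta(\rho),
\]
which is well defined and continuous, also near $\rho=0$, where it vanishes. Set
\[
g_u(x,\rho z)=
\begin{cases}
\bigl(x,\ d((x,z),\,1-u\,\tau(x,\rho z))\bigr)&\text{if }\rho>0\text{ and }(x,z)\in O,\\
(x,e)&\text{if }\rho<\frac18,\text{ or if }\rho>0\text{ and }\varphi(x,z)\in N.
\end{cases}
\]
Both domains are open. They cover $X\times D^{k+1}$, because $(x,z)\notin O$ means
$\varphi(x,z)=\infty\in N$. On the overlap $\tau=0$, so the first formula gives $(x,d((x,z),1))=(x,e)$
as well. Hence $g_u$ is well defined and continuous, jointly in $u$. It is over $X$. For $u=0$, and for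
$\rho=1$ since $\eta(1)=0$, the homotopy parameter in the first line is $1$ and the value is $(x,e)$. This
proves (1).

\emph{The map $\varphi^D$.} Let $\kappa:I\to I$ be continuous with $\kappa=1$ on $[0,\frac34]$ and
$\kappa(1)=0$, and put
\[
\psi(x,\rho z)=\rho\,\Phi((x,z),\kappa(\rho)).
\]
This is continuous, also at $\rho=0$, since $|\psi(x,\rho z)|=\rho$; and $\psi(x,z)=z$ for $z\in S^k$. On
$\rho\le\frac34$ it is $\rho\,\varphi(x,z)$. Next we expand a small ball. Let $q=\frac38e$ and choose
$\delta>0$ such that every $v$ in the open ball $B(q,\delta)$ satisfies $\frac14<|v|<\frac12$ and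
$v/|v|\in E$. Let $\pi:D^{k+1}\to D^{k+1}$ be given by $\pi(q)=q$ and
\[
\pi(v)=q+\min\bigl(1,\,|v-q|/\delta\bigr)\,(r(v)-q)\qquad(v\ne q),
\]
where $r(v)\in S^k$ is the point at which the ray from $q$ through $v$ meets $S^k$. Then $\pi$ is
continuous, and it is the identity on $S^k$, because for $v\in S^k$ we have $r(v)=v$ and
$|v-q|\ge\delta$. If $|v-q|\ge\delta$, then $\pi(v)=r(v)\in S^k$; if $|v-q|<\delta$, then $\pi(v)$ is $q$
or lies on the segment from the interior point $q$ to $r(v)$, before its end. So
$\pi^{-1}(\operatorname{int}D^{k+1})=B(q,\delta)$. Put $\varphi^D=\pi\circ\psi$; then (2) holds.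

\emph{Proof of (3).} Let $\varphi^D(x,\rho z)\notin S^k$. Then $v=\psi(x,\rho z)$ lies in $B(q,\delta)$. Hence
$\rho=|v|\in(\frac14,\frac12)$, so $\kappa(\rho)=1$ and $\varphi(x,z)=v/|v|\in E$. Therefore $(x,z)\in O$
and $\tau(x,\rho z)=\theta(\varphi(x,z))\eta(\rho)=1$, so that
\[
g(x,\rho z)=\bigl(x,d((x,z),0)\bigr)=(x,z)\in O,
\]
and $\lambda_m(g(x,\rho z))=0$ because $\lambda_m=0$ on $O$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}

If $\operatorname{cat}X=\infty$, the theorem follows from
$\operatorname{cat}X\le\operatorname{cat}(X\times S^n)$. Let $m=\operatorname{cat}X<\infty$. (The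
hypothesis forces $m\ge1$, since $X\times S^k\simeq S^k$ is not contractible if $X$ is contractible; we
do not need this.) By the same lower bound it suffices to show that
\[
\operatorname{cat}(X\times S^k)\le m\quad\text{implies}\quad\operatorname{cat}(X\times S^{k+1})\le m ,
\]
and to induct. By Proposition~\ref{prop:crit} there is a corner-free $m$-datum for $(S^k,\{\infty\})$;
take the maps $g$, $\varphi^D$ and $\ell_\sigma$ of Lemma~\ref{lem:key}. Let
$S^{k+1}=D^{k+1}/S^k$ with collapsed point $\infty'$. The map $X\times D^{k+1}\to X\times S^{k+1}$ is a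
quotient map, and so is its product with $I$ (Section~\ref{sec:conv}).

By (1), $g$ is constant on each $\{x\}\times S^k$, so it induces a map
$\bar g:X\times S^{k+1}\to X\times S^k$ over $X$. Since $\ell_\sigma$ fixes the points of $S^k$, it
induces a homotopy from $\operatorname{pr}_{S^{k+1}}$ to a map $\phi:X\times S^{k+1}\to S^{k+1}$ with
$\phi(x,\infty')=\infty'$. Pulling back along $\bar g$ gives an $m$-structure on
$\operatorname{pr}_X:X\times S^{k+1}\to X$ with functions $\lambda_i\circ\bar g$. If
$\phi(y)\ne\infty'$, then $y$ is the image of a point $(x,w)$ with $\varphi^D(x,w)\notin S^k$, so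
$\lambda_m(\bar g(y))=\lambda_m(g(x,w))=0$ by (3). Thus we have a corner-free $m$-datum for
$(S^{k+1},\{\infty'\})$, and Proposition~\ref{prop:crit}, now for $S^{k+1}$ with $\infty'$ in the role of
$\infty$, gives $\operatorname{cat}(X\times S^{k+1})\le m$.

Finally, we have shown that the set
$\{n\ge1:\operatorname{cat}(X\times S^n)=\operatorname{cat}X\}$ contains with any $k$ all larger integers;
if it is not empty, it is $\{n\ge k_0\}$, where $k_0$ is its least element. \qed

\section{Proof of Theorem~\ref{thm:B}}

Let $m=\operatorname{cat}X$. We may assume $\operatorname{cat}Y'<\infty$. Choose a corner-free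
$m$-datum for $(S^k,\{\infty\})$ by Proposition~\ref{prop:crit}, and maps $g_u$, $\varphi^D$,
$\ell_\sigma$ by Lemma~\ref{lem:key}. The proof follows that of Theorem~\ref{thm:A}, with one new
difficulty, which we now isolate.

\paragraph{The space $Y$.} Let $b\in S^k$ be a base point, the only vertex of $S^k$, and also the base point of
$D^{k+1}$, so that $\Sigma^kA=S^k\wedge A$. The reduced cone $CS^k$ is homeomorphic to $D^{k+1}$ under $S^k$:
with the cone point at $t=0$, send $(z,t)$ to $(1-t)b+tz$; every point of $D^{k+1}$ other than $b$ lies on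
exactly one chord from $b$ to a point $z\in S^k\setminus\{b\}$. Smashing with $A$ we obtain
$C(\Sigma^kA)=D^{k+1}\wedge A$, so
\[
Y=Y'\cup_f(D^{k+1}\wedge A).
\]
We may assume that $f$ is cellular, since replacing $f$ by a map homotopic to it relative to the base
point does not change the homotopy type of $Y$.

The formula suggested by Theorem~\ref{thm:A} is $(x,w\wedge a)\mapsto g(x,w)$. It is not well defined at
the base point $a_0$ of $A$: all points $w\wedge a_0$ are equal, while $g(x,w)$ depends on $w$. This is
where the homotopy $g_u$ enters: it deforms $g$ to the map $(x,w)\mapsto(x,e)$, which does not depend on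
$w$. We need room near the base point to carry out this deformation, and we must make sure that it
happens only where $\phi$ takes values in $Y'$. So we attach a whisker to $A$.

\paragraph{The whisker.} Let $\hat A=A\cup[0,1]$ with $1$ glued to $a_0$, and with new base point $0$. The map
$\gamma:\hat A\to A$ collapsing $[0,1]$ to $a_0$ is a cellular based homotopy equivalence. Put
$\hat f=f\circ(1\wedge\gamma):S^k\wedge\hat A\to Y'$, a cellular map. The maps
$1\wedge\gamma$ on $S^k\wedge\hat A$ and on $D^{k+1}\wedge\hat A$ are homotopy equivalences, and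
$S^k\wedge\hat A\subset D^{k+1}\wedge\hat A$ and $S^k\wedge A\subset D^{k+1}\wedge A$ are inclusions of
subcomplexes, so by the gluing lemma
$Y'\cup_{\hat f}(D^{k+1}\wedge\hat A)\simeq Y'\cup_f(D^{k+1}\wedge A)$. By homotopy invariance we may
replace $Y$ by the CW complex
\[
Y=Y'\cup_{\hat f}(D^{k+1}\wedge\hat A),
\]
which is connected since $Y'$ and $D^{k+1}\wedge\hat A$ are. On $\hat A$ we use
\begin{itemize}
\item the function $\upsilon:\hat A\to I$ with $\upsilon=1$ on $A\cup[\frac12,1]$ and $\upsilon(s)=2s$ on
$[0,\frac12]$;
\item the maps $\zeta_\sigma:\hat A\to\hat A$, $\sigma\in I$, which are the identity on $A$ and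
$\zeta_\sigma(s)=\max(0,(1+\sigma)s-\sigma)$ on $[0,1]$.
\end{itemize}
Since $\zeta_\sigma(0)=0$ and $\zeta_\sigma(1)=1$, this is a based homotopy from $\mathrm{id}$ to
$\zeta:=\zeta_1$, and $\gamma\zeta_\sigma=\gamma$. On the whisker $\zeta(s)=\max(0,2s-1)$, so
\begin{equation}\label{eq:whisker}
\zeta(a)\ne0\ \text{ implies }\ \upsilon(a)=1 .
\end{equation}

\paragraph{The datum.} Define $\hat g:X\times Y\to X\times S^k$ by
\[
\hat g(x,w\wedge a)=g_{\upsilon(a)}(x,w),\qquad\hat g(x,y')=(x,e)\quad(y'\in Y').
\]
By (1) of Lemma~\ref{lem:key}, $g_{\upsilon(a)}(x,w)=(x,e)$ if $w\in S^k$, in particular if $w=b$, and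
also if $a=0$, since $\upsilon(0)=0$. So $\hat g$ is well defined. It is continuous because
$X\times{-}$ preserves the quotient map $Y'\sqcup(D^{k+1}\times\hat A)\to Y$, and it is over $X$. Further,
define
\[
\phi_\sigma:X\times Y\to Y,\qquad
\phi_\sigma(x,w\wedge a)=\ell_\sigma(x,w)\wedge\zeta_\sigma(a),\qquad\phi_\sigma(x,y')=y' .
\]
The first formula is defined on the smash product because $\ell_\sigma(x,b)=b$ and $\zeta_\sigma(0)=0$. It is
compatible with the attaching map: for $w\in S^k$ we have $\ell_\sigma(x,w)=w$, and in $Y$ the point
$w\wedge\zeta_\sigma(a)$ equals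
\[
\hat f(w\wedge\zeta_\sigma(a))=f(w\wedge\gamma\zeta_\sigma(a))=f(w\wedge\gamma(a))=\hat f(w\wedge a).
\]
So $\phi_\sigma$ is well defined and, for the same reason as before, jointly continuous. It is a homotopy from
$\operatorname{pr}_Y$ to $\phi:=\phi_1$.

Suppose $\phi(x,y)\notin Y'$. Then $y\notin Y'$, so $y=w\wedge a$, and
$\varphi^D(x,w)\wedge\zeta(a)\notin Y'$ means that $\varphi^D(x,w)\notin S^k$ and $\zeta(a)\ne0$. By
\eqref{eq:whisker}, $\upsilon(a)=1$, so $\hat g(x,y)=g_1(x,w)=g(x,w)$, and $\lambda_m(\hat g(x,y))=0$ by
(3) of Lemma~\ref{lem:key}. Hence the $m$-structure pulled back along $\hat g$, together with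
$\phi_\sigma$, is a corner-free $m$-datum for $(Y,Y')$.

\paragraph{The count.} We apply Lemma~\ref{lem:count} with $F=Y'$ and $r=\operatorname{cat}Y'+1\ge1$. Let
$U_0,\dots,U_{r-1}$ be a cover of $Y'$ by open sets categorical in $Y'$. Since $(Y,Y')$ is a CW pair, there are an open
neighborhood $V$ of $Y'$ in $Y$ and a retraction $\mathrm{ret}:V\to Y'$ such that the inclusion
$V\to Y$ is homotopic to $V\xrightarrow{\ \mathrm{ret}\ }Y'\subset Y$. The sets
$N_a=\mathrm{ret}^{-1}(U_a)$, $0\le a<r$, are open in $Y$ and cover $Y'$; they are categorical in $Y$,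
because the inclusion of $N_a$ is homotopic to $N_a\to U_a\subset Y'\subset Y$. Finally,
$N_r=Y\setminus Y'$ is categorical in $Y$: it is the homeomorphic image of an open subset of
$D^{k+1}\wedge\hat A$, so its inclusion factors through this space, which is contractible since
$D^{k+1}$ contracts to $b$ keeping $b$ fixed. Lemma~\ref{lem:count} yields
\[
\operatorname{cat}(X\times Y)\le m+r-1=\operatorname{cat}X+\operatorname{cat}Y'.
\]

If $Y'=*$, then $Y\simeq\Sigma^{k+1}A$ and $\operatorname{cat}Y'=0$, so
$\operatorname{cat}(X\times\Sigma^{k+1}A)\le\operatorname{cat}X$; the reverse inequality is (D). The last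
assertion of the theorem restates the inequality for $\operatorname{cat}Y=\operatorname{cat}Y'+1$. \qed

\begin{thebibliography}{9}
\bibitem{CLOT} Cornea, Lupton, Oprea, Tanr\'e, \emph{Lusternik--Schnirelmann Category}, AMS, 2003.
\bibitem{ganea} \emph{Ganea's Conjecture On Lusternik-Schnirelmann Category},
\texttt{http://www2.math.kyushu-u.ac.jp/\%7Eiwase/Works/ls-cat4h.pdf}.
\end{thebibliography}

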